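# Paths of two-element sets and an interpretability order without suprema

## Two-element fibers along a path of length $c$

Take a model $N$ of a weak arithmetic, an element $c\in N$, and a dense linear order $V$ without endpoints. Over every quadruple $t=(t_1,\dots,t_4)\in V^4$ stack levels $i=0,1,\dots,c$, and on level $i$ put a set $X_{t,i}$ with exactly two points. For each $i<c$ let a map $f$ carry $X_{t,i}$ bijectively onto $X_{t,i+1}$. Mark one point of the bottom fiber $X_{t,0}$ by a predicate $Q_0$ and one point of the top fiber $X_{t,c}$ by a predicate $Q_1$. Each point $x$ of a fiber remembers its height $h(x)=i\in N$ and its base $\pi(x)=t\in V^4$. Apart from this, $N$ and $V$ have nothing to do with each other.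

Over each $t$ this structure stores one bit: start at the $Q_0$-point, follow $f$ up to level $c$, and ask whether you land on the $Q_1$-point. For instance, let $c=2$, let the fibers over $t$ be $\{a,a'\},\{b,b'\},\{d,d'\}$, and let $f$ send $a\mapsto b\mapsto d$ and $a'\mapsto b'\mapsto d'$, with $a$ in $Q_0$. The bit is "yes" if $d$ is in $Q_1$ and "no" if $d'$ is in $Q_1$. Letting $t$ vary, we store a $4$-ary relation on $V$. Two things can happen.

If $c$ is a standard number $n$, the relation is first-order definable: say "there is $x\in Q_0$ over $t$ with $f^n(x)\in Q_1$". A $4$-ary relation on $V$ can code two ternary relations (fix the first argument in two ways), hence an addition and a multiplication, hence a whole model of arithmetic living on $V$.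

If $c$ is nonstandard, the relation leaves no trace. To see this in one case, let the points be triples $(t,i,e)$ with $e\in\{0,1\}$, let $f(t,i,e)=(t,i+1,e)$, let $Q_0$ consist of the points $(t,0,0)$ and $Q_1$ of the points $(t,c,0)$. Now change the mark at one $t$: put $(t,c,1)$ into $Q_1$ instead of $(t,c,0)$. The new structure is isomorphic to the old one. Flip $e$ in exactly those $(t,i,e)$ over this $t$ for which $c-i$ is a standard number. This respects $f$, because $c-i$ is standard iff $c-(i+1)$ is. It does not touch level $0$, because $c-0$ is nonstandard. It moves the mark at level $c$.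

Here is what the object is for. Order finitely axiomatized theories by interpretability, and ask whether two extensions $B,C$ of a fixed theory $A$ have a least upper bound among the extensions of $A$. We build $A$ so that it has two kinds of models: models of an arithmetical theory $U$ (this is $B$), and path structures with $N$ a model of another theory $S$ (this is $C$). A path structure with standard $c=n$ can code a model of $U$ on $V$, which gives an upper bound $D_n$ of $B$ and $C$. We arrange that small $c$ is expensive, in the sense that it forces strength on $N$. So the $D_n$ get cheaper as $n$ grows. They never reach a cheapest version, because at the limit, where $c$ is nonstandard, the code disappears.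

## Translations, degrees, and the theorem

Theories are first-order theories in finite relational signatures; function symbols are treated as relations in the usual way. An extension of a theory $A$ is always in the same language as $A$. We identify a finitely axiomatized theory with the conjunction of its axioms.

**Definition (translation).** Let $B,C$ be theories. A translation $\tau$ of $B$ into $C$ has a dimension $m\ge1$ and a tuple $\vec w$ of $k\ge 0$ parameter variables. It consists of formulas of the language of $C$: a parameter-domain formula $\pi(\vec w)$, a domain formula $\delta(\vec x,\vec w)$ with $\vec x$ an $m$-tuple, and for each $n$-ary predicate symbol $P$ of $B$, identity included, a formula $P^\tau(\vec x_1,\dots,\vec x_n,\vec w)$ with each $\vec x_i$ an $m$-tuple. A $B$-formula $\varphi$ is translated to $\varphi^\tau$ by replacing each variable by an $m$-tuple, each atom by the corresponding $P^\tau$, commuting with the connectives, and relativizing quantifiers to $\delta$: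
$$(\forall y\,\psi)^\tau=\forall\vec y\,(\delta(\vec y,\vec w)\to\psi^\tau),\qquad (\exists y\,\psi)^\tau=\exists\vec y\,(\delta(\vec y,\vec w)\wedge\psi^\tau).$$

**Definition (interpretability).** $B\triangleleft C$, also written $C\triangleright B$, means that there is such a $\tau$ with $C\vdash\exists\vec w\,\pi(\vec w)$ and such that $C$ proves $\forall\vec w\,(\pi(\vec w)\to\chi)$ for each of the following $\chi$: the domain is nonempty, $\exists\vec x\,\delta(\vec x,\vec w)$; $=^\tau$ is an equivalence relation on $\delta$ and a congruence for every $P^\tau$; and the universal closure of $\varphi^\tau$, for every axiom $\varphi$ of $B$. We write $B\equiv C$ if $B\triangleleft C$ and $C\triangleleft B$.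

For a structure $\mathfrak M$ and a theory $Z$, we say that $\mathfrak M$ *interprets* $Z$ if some translation, with parameters from $\mathfrak M$, defines in $\mathfrak M$ a model of $Z$ (of any dimension, with identity translated by a definable congruence). If $Y\triangleright Z$, then every model of $Y$ interprets $Z$: choose parameters satisfying $\pi$. Interpretations compose.

Let $L_{ar}=\{\mathrm{Add},\mathrm{Mul}\}$, both ternary. We use the usual notation $0,1,+,\cdot$, $x\le y$ (that is, $\exists z\;x+z=y$), and numerals $\bar n$; formulas are understood as rewritten in $L_{ar}$. The theory $\mathsf{PA}^-$ of nonnegative parts of discretely ordered rings is finitely axiomatized. In it, $0$ is the unique $z$ with $z+z=z$, and $1$ is the unique $u\ne0$ with $u\cdot u=u$; every $x\le\bar n$ is one of $\bar0,\dots,\bar n$. It proves Robinson's Arithmetic $\mathsf Q$, which is also finitely axiomatized.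

**Example (fractions; used later).** For $M\models\mathsf{PA}^-$ let $F_M$ be the set of pairs $(a,b)$ of nonzero elements, with $(a,b)\le(a',b')$ iff $ab'\le a'b$, modulo the induced equivalence. This is a $2$-dimensional translation with nontrivial identity. We claim that $F_M$ is a dense linear order without endpoints, a DLO for short.

* Transitive: from $ab'\le a'b$ and $a'b''\le a''b'$ we get $ab'b''\le a'bb''\le a''b'b$; cancel $b'$.
* Total: the order of $M$ is total.
* Dense: if $ab'<a'b$, then $a(b+b')=ab+ab'<ab+a'b=(a+a')b$ and $(a+a')b'=ab'+a'b'<a'b+a'b'=a'(b+b')$, so $(a+a',b+b')$ lies strictly between.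
* No endpoints: $(a,b+b)<(a,b)<(a+a,b)$, since $ab<ab+ab$. Also $(1,1)\in F_M$.

**Definition (sequential).** Adjunctive set theory $\mathsf{AS}$ has the axioms $\exists x\,\forall y\;y\notin x$ and $\forall x\,\forall y\,\exists z\,\forall u\,(u\in z\leftrightarrow(u\in x\vee u=y))$. A theory $T$ is sequential if it directly interprets $\mathsf{AS}$, that is, by a one-dimensional parameter-free interpretation whose domain is the whole domain and which translates identity as identity.

For example, $\mathsf{I}\Sigma_1$ is finitely axiomatizable and sequential: let $x\in y$ mean that the $x$-th binary digit of $y$ is $1$; then $0$ is the empty set, and $z+2^x$ adjoins $x$ to $z$ if $x\notin z$. A theory with a finite model is not sequential. Indeed, by $\mathsf{AS}$, for distinct $x_1,\dots,x_k$ and $Z\subseteq\{1,\dots,k\}$ there is $z$ whose elements are exactly the $x_i$ with $i\in Z$; different $Z$ need different $z$, so a model with exactly $k$ elements would have at least $2^k>k$ elements.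

Now the question, due to Švejdar and taken from "Interpretability Degrees Of Finitely Axiomatized Sequential Theories". Let $A$ be finitely axiomatized and interpret $\mathsf Q$. Let $\mathbb V_A$ be the set of $\equiv$-classes $[B]$ of finitely axiomatized extensions $B$ of $A$, ordered by $[B]\le[C]$ iff $B\triangleleft C$. Is $\mathbb V_A$ a lattice? Two facts are given: (i) if $A$ is finitely axiomatized and sequential, then $\mathbb V_A$ is a distributive lattice; (ii) any two elements of $\mathbb V_{\mathsf Q}$ have a supremum in $\mathbb V_{\mathsf Q}$. In general the answer is no.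

**Theorem.** There are a finitely axiomatized theory $A$ that interprets $\mathsf Q$ and finitely axiomatized extensions $B,C$ of $A$ such that for every finitely axiomatized extension $D$ of $A$ with $B\triangleleft D$ and $C\triangleleft D$ there is a finitely axiomatized extension $D'$ of $A$ with $B\triangleleft D'$, $C\triangleleft D'$ and $D\not\triangleleft D'$. Hence:

* (a) $[B],[C]$ have no supremum in $\mathbb V_A$, and $\mathbb V_A$ is not a lattice;
* (b) $[B],[C]$ have no minimal upper bound in $\mathbb V_A$: below every upper bound there is an infinite strictly descending chain of upper bounds;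
* (c) $A$ can be chosen with $A\equiv\mathsf Q$.

Part (c) does not clash with (ii): $\mathbb V_A$ consists of degrees of extensions of $A$ in the language of $A$, so it need not be determined by the degree of $A$.

## Case distinctions, infima, and the easy upper bounds

The first tool lets us check interpretability model by model and by cases. Parameters help here, since different models may need different translations.

**Lemma 1.** Let $Z$ be finitely axiomatized. (a) If every model of a theory $Y$ interprets $Z$, then $Y\triangleright Z$. (b) If $\theta$ is a sentence, $Y+\theta\triangleright Z$ and $Y+\neg\theta\triangleright Z$, then $Y\triangleright Z$.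

**Proof.** (a) For a translation $\tau$ with trivial $\pi$, let $\chi_\tau(\vec w)$ be the conjunction of the finitely many conditions saying that $\tau$ with parameters $\vec w$ defines a model of $Z$, and let $I_\tau=\exists\vec w\,\chi_\tau(\vec w)$. By assumption the theory $Y+\{\neg I_\tau:\tau\}$ has no model. By compactness $Y\vdash I_{\tau_1}\vee\dots\vee I_{\tau_k}$ for some $\tau_1,\dots,\tau_k$, and we may take $k\ge1$. Give all $\tau_i$ a common dimension and a common number of parameters by adding coordinates and parameters on which none of the formulas, identity included, depends. This does not change the truth value of $I_{\tau_i}$. Put $J_i:=I_{\tau_i}\wedge\bigwedge_{j<i}\neg I_{\tau_j}$. These are sentences, and $Y$ proves that exactly one of them holds. The translation with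
$$\pi:=\bigvee_i\bigl(J_i\wedge\chi_{\tau_i}(\vec w)\bigr),\qquad \delta:=\bigvee_i(J_i\wedge\delta_{\tau_i}),\qquad P:=\bigvee_i(J_i\wedge P^{\tau_i})$$
coincides with $\tau_i$ whenever $J_i$ holds. So it witnesses $Y\triangleright Z$.

(b) Every model of $Y$ is a model of $Y+\theta$ or of $Y+\neg\theta$, so it interprets $Z$. Apply (a). $\square$

**Infima exist.** For finitely axiomatized extensions $B,C$ of any finitely axiomatized $A$, the degree $[B\vee C]$ is the infimum of $[B],[C]$ in $\mathbb V_A$. It is a lower bound, since $B$ and $C$ extend $B\vee C$. If $D\triangleleft B$ and $D\triangleleft C$, then $D\triangleleft B\vee C$ by Lemma 1(b) with $\theta=B$, because $(B\vee C)+\neg B\vdash C$.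

So only suprema are at issue. If $B\triangleleft C$, the supremum is $[C]$. Otherwise the obvious upper bound is $B\wedge C$, and it may be far too strong: in our example $B\wedge C$ will be inconsistent, although there are consistent upper bounds.

## Disjoint sums, and a code that is too visible

A less wasteful way to combine $B$ and $C$ is to put a model of one next to a model of the other.

**Definition (disjoint sum).** For structures $M_1,M_2$, the disjoint sum $M_1\boxplus M_2$ is their disjoint union, with predicates for the two parts and with the relations of each part (symbols for the two parts taken distinct).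

**Lemma 2.** If an infinite structure $\mathfrak E$ interprets models $M_1$ and $M_2$, it interprets $M_1\boxplus M_2$.

**Proof.** Use tuples $(\vec x,\vec y,a,b)$. If $a=b$, the tuple represents the element of $M_1$ given by $\vec x$, which must lie in the first domain. If $a\ne b$, it represents the element of $M_2$ given by $\vec y$, which must lie in the second domain. The other coordinates are ignored by identity and by all relations. Both kinds of tuple occur, since $|\mathfrak E|\ge2$. $\square$

So here is the first thing to try. Suppose $B$ and $C$ have only infinite models, and let $T$ be the theory of all sums $M_1\boxplus M_2$ with $M_1\models B$ and $M_2\models C$. Then $T\triangleright B$ and $T\triangleright C$. If $E$ interprets both $B$ and $C$, every model of $E$ is infinite, so it interprets $T$ by Lemma 2, and $E\triangleright T$ by Lemma 1(a). So $T$ is a least upper bound among all finitely axiomatized theories. The approach stops at one point: $T$ is not an extension of $A$, and nothing says that some extension of $A$ is mutually interpretable with $T$. For the $A,B,C$ of the Theorem there is none. If $D$ extended $A$ and $D\equiv T$,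 then $D\triangleleft D'$ for every upper bound $D'$.

To defeat suprema we must therefore choose a language in which extensions of $A$ cannot imitate $T$ exactly. A first attempt gives $A$ an $N$-part, a $V$-part, and a plain $4$-ary relation on $V$, without paths. It fails, instructively. Let $U,S$ be finitely axiomatized $L_{ar}$-theories extending $\mathsf{PA}^-$, in a signature with unary $\mathsf N,\mathsf V$, ternary $\mathrm{Add},\mathrm{Mul}$ and $4$-ary $R$. Let $A_0'$ say that everything is in $\mathsf N$, that $\mathsf V,R$ are empty, and that $\mathsf N\models U$. Let $A_1'$ say that the domain is the disjoint union of nonempty $\mathsf N,\mathsf V$, that $\mathrm{Add},\mathrm{Mul}$ live on $\mathsf N$ and $\mathsf N\models S$, and that $R\subseteq\mathsf V^4$. Put $A'=A'_0\vee A_1'$. Let $D^*$ be $A'_1$ together with "for some $w_0,w_1\in\mathsf V$, the relations $R(w_0,\cdot,\cdot,\cdot)$ and $R(w_1,\cdot,\cdot,\cdot)$, with true identity, make $\mathsf V$ a model of $U$". Then $D^*$ is an upper bound of $A_0'$ and $A_1'$. It is even a supremum. Let $E$ interpret both. A model of $E$ interprets some $K\models U$ and some $N\models S$, so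 by Lemma 2 it interprets $N\boxplus K$. There we set $\mathsf N:=N$, $\mathsf V:=K$, and let $R(a,a_1,a_2,a_3)$ hold iff ($a=0$ and $a_1+a_2=a_3$) or ($a\neq0$ and $a_1a_2=a_3$). With $w_0=0$ and $w_1=1$ this is a model of $D^*$. By Lemma 1(a), $E\triangleright D^*$.

The attempt fails because a visible code costs nothing: any sum $N\boxplus K$ can be turned into a coded structure. The paths make visibility depend on $c$, and we attach to each value of $c$ a price, paid in the arithmetic of $N$. We need a price list $\nu(\bar 0),\nu(\bar1),\nu(\bar2),\dots$ of sentences that get weaker, with gaps that interpretability can detect.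

## A $\Sigma_1$ formula with at most one solution

Fix a finitely axiomatized sequential $L_{ar}$-theory $W$ with $\mathsf{PA}\vdash W\vdash\mathsf{PA}^-$. One possible choice is $W=\mathsf I\Sigma_1$, by the example above. Another possible choice is $W=\mathsf{PA}^-$, which is sequential by E. Jeřábek (*Sequence encoding without induction*, MLQ 58 (2012)). Only part (c) of the Theorem needs the second choice. Every extension of $W$ in $L_{ar}$ is sequential, by the same direct interpretation.

We want a formula $\varphi(x)$ with at most one solution, such that $\mathsf{PA}$ refutes no instance $\varphi(\bar m)$.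

**Step 1: writing down $\varphi$.** The relation "$e$ codes an $L_{ar}$-formula $\xi(u,x)$ and $\mathsf{PA}\vdash\neg\xi(\bar e,\bar m)$" between $e$ and $m$ is r.e., so it is defined in $\mathbb N$ by $\exists z\,\sigma_0(e,m,z)$ with $\sigma_0\in\Delta_0$. We package $x$ and $z$ into one number $s$:
$$\sigma(e,x,s):=\exists z\le s\,\bigl(2s=(x+z)(x+z+1)+2x\ \wedge\ \sigma_0(e,x,z)\bigr).$$
In $\mathbb N$ this says that $s$ is the Cantor pair of $x$ and some $z$ with $\sigma_0(e,x,z)$. Such an $s$ satisfies $x,z\le s$, and $s$ determines $x$. Put
$$\Phi(u,x):=\exists s\,\bigl[x\le s\wedge\sigma(u,x,s)\wedge\forall q\le s\,\forall y\le q\,(\sigma(u,y,q)\to q=s\wedge y=x)\bigr].$$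
Let $e$ be the code of $\Phi$ itself, and let $\varphi(x):=\Phi(\bar e,x)$ and $\rho(s,x):=\sigma(\bar e,x,s)$. Then $\varphi$ is $\Sigma_1$, and
$$\varphi(x)=\exists s\,\bigl[x\le s\wedge\rho(s,x)\wedge\forall q\le s\,\forall y\le q\,(\rho(q,y)\to q=s\wedge y=x)\bigr].$$
Since $\varphi(\bar m)$ is $\Phi(\bar e,\bar m)$, for all $m\in\mathbb N$ we have
$$\mathsf{PA}\vdash\neg\varphi(\bar m)\quad\Longleftrightarrow\quad\mathbb N\models\exists s\,(m\le s\wedge\rho(s,\bar m)).\tag{1}$$
Moreover, in $\mathbb N$ each $s$ satisfies $\rho(s,y)$ for at most one $y$. In words, $\varphi(x)$ says that the first (coded) refutation of any instance of $\varphi$ is a refutation of $\varphi(x)$.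

**Step 2: uniqueness.** We show $\mathsf{PA}^-\vdash\varphi(x)\wedge\varphi(x')\to x=x'$. Let $s,s'$ be witnesses for $x,x'$; without loss of generality $s\le s'$. Apply the last clause for $s'$ to $q=s$ and $y=x$: we have $s\le s'$, $x\le s$ and $\rho(s,x)$, so $s=s'$ and $x=x'$.

**Step 3: no instance is refutable.** We show that $\mathsf{PA}+\varphi(\bar m)$ is consistent for every $m$. Suppose $\mathsf{PA}\vdash\neg\varphi(\bar m)$. By (1) there is $s\in\mathbb N$ such that $\rho(s,y_0)$ for some $y_0\le s$; take the least such $s$. Its $y_0$ is unique. For $q\le s$ and $y\le q$ with $\rho(q,y)$, minimality gives $q=s$, and then $y=y_0$. Hence $\varphi(\bar y_0)$ is true, and $\mathsf{PA}\vdash\varphi(\bar y_0)$ by $\Sigma_1$-completeness. But $\rho(s,y_0)$ and $y_0\le s$ give $\mathsf{PA}\vdash\neg\varphi(\bar y_0)$ by (1). This contradicts the consistency of $\mathsf{PA}$.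

In the standard model nothing happens: if $\mathbb N\models\varphi(\bar m)$, then $\rho(s,m)$ holds for some $s\ge m$, so $\mathsf{PA}\vdash\neg\varphi(\bar m)$ by (1), and $\mathbb N\models\neg\varphi(\bar m)$. So $\mathbb N\models\forall v\,\neg\varphi(v)$, and $\varphi$ has solutions only in nonstandard models.

**Lemma 3.** Let $Y,Z$ be $L_{ar}$-sentences and $m\in\mathbb N$ with $\mathsf{PA}+\varphi(\bar m)\vdash Y$, $Z\vdash\mathsf{PA}^-$ and $Z\vdash\neg\varphi(\bar m)$. Then $Y\not\triangleright Z$.

**Proof.** Suppose $Y\triangleright Z$. This is witnessed by a translation and finitely many $Y$-proofs. With their help, a proof of a contradiction from $Z$ is converted, by a procedure that $\mathsf{PA}$ can verify, into a proof of a contradiction from $Y$. So $\mathsf{PA}\vdash\mathrm{Con}(Y)\to\mathrm{Con}(Z)$. By essential reflexivity of $\mathsf{PA}$ (Mostowski), $\mathsf{PA}\vdash Y\to\mathrm{Con}(Y)$ for every $L_{ar}$-sentence $Y$. Since $\mathsf{PA}+\varphi(\bar m)\vdash Y$, we get $\mathsf{PA}+\varphi(\bar m)\vdash\mathrm{Con}(Z)$.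

On the other hand, $\varphi(\bar m)$ is $\Sigma_1$ and $Z\vdash\mathsf{PA}^-$, so formalized $\Sigma_1$-completeness of $\mathsf{PA}^-$ gives $\mathsf{PA}+\varphi(\bar m)\vdash\mathrm{Prov}_Z(\varphi(\bar m))$. Also $\mathsf{PA}\vdash\mathrm{Prov}_Z(\neg\varphi(\bar m))$, because $Z\vdash\neg\varphi(\bar m)$. Hence $\mathsf{PA}+\varphi(\bar m)\vdash\neg\mathrm{Con}(Z)$. So $\mathsf{PA}+\varphi(\bar m)$ is inconsistent, contrary to Step 3. $\square$

**Step 4: the two theories and the price list.** Define
$$\nu(x):=\forall v\,(\varphi(v)\to v\le x),\qquad S:=W+\neg\varphi(0),\qquad U:=W+\forall v\,(\varphi(v)\to v=0).$$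
Then $U\vdash\nu(\bar n)$ for all $n$, and $W\vdash\nu(x)\wedge x\le y\to\nu(y)$. Moreover
$$U\not\triangleright S,\tag{2}$$
$$S+\nu(\overline{n+1})\not\triangleright W+\nu(\bar n)\quad\text{for every }n\in\mathbb N.\tag{3}$$
For (2), use Lemma 3 with $m=0$: by uniqueness $\mathsf{PA}+\varphi(0)\vdash U$, and $S\vdash\neg\varphi(0)$. For (3), use Lemma 3 with $m=n+1$: by uniqueness $\mathsf{PA}+\varphi(\overline{n+1})$ proves $\neg\varphi(0)$ and $\nu(\overline{n+1})$, so it proves $S+\nu(\overline{n+1})$; and $W+\nu(\bar n)\vdash\neg\varphi(\overline{n+1})$, since $\mathsf{PA}^-$ proves $\overline{n+1}\not\le\bar n$.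

So $\nu(\bar n)$ is the price of $c=n$. Adding $\nu(\bar n)$ really costs more than adding $\nu(\overline{n+1})$.

## The theory $A$ and its upper bounds $D_n$

The signature $\Sigma$ has unary $\mathsf N,\mathsf X,\mathsf V,\mathsf c,Q_0,Q_1$; ternary $\mathrm{Add},\mathrm{Mul}$; and binary $<,h,f,\pi_1,\dots,\pi_4$.

**Definition of $A_0$.** Every element is in $\mathsf N$, all other symbols except $\mathrm{Add},\mathrm{Mul}$ are empty, and $(\mathsf N;\mathrm{Add},\mathrm{Mul})\models U$.

**Definition of $A_1$.** The domain is the disjoint union of the nonempty sets $\mathsf N,\mathsf X,\mathsf V$, and moreover: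

* $\mathrm{Add},\mathrm{Mul}$ live on $\mathsf N$ and $\mathsf N\models S$; $\mathsf c$ is a singleton $\{c\}\subseteq\mathsf N$ and $\mathsf N\models\nu(c)$.
* $<$ lives on $\mathsf V$ and is a DLO.
* $h$ is a function $\mathsf X\to[0,c]\subseteq\mathsf N$, and the $\pi_j$ are functions $\mathsf X\to\mathsf V$. Write $\pi=(\pi_1,\dots,\pi_4)$ and $X_{t,i}=\{x\in\mathsf X:\pi(x)=t,\ h(x)=i\}$. Every $X_{t,i}$ ($t\in\mathsf V^4$, $i\le c$) has exactly two elements.
* $f\subseteq\mathsf X^2$; $f(x,y)$ implies $\pi(y)=\pi(x)$ and $h(y)=h(x)+1$; for all $t$ and $i<c$, $f$ is a bijection $X_{t,i}\to X_{t,i+1}$.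
* $Q_0\subseteq\{x\in\mathsf X:h(x)=0\}$ has exactly one element in each $X_{t,0}$; $Q_1\subseteq\{x\in\mathsf X:h(x)=c\}$ has exactly one element in each $X_{t,c}$.

Put $A:=A_0\vee A_1$, $B:=A_0$, $C:=A_1$. All are finitely axiomatized, and $B,C$ extend $A$. In both cases $\mathsf N\models W\vdash\mathsf{PA}^-\vdash\mathsf Q$, so $A\triangleright\mathsf Q$. Restricting to $\mathsf N$ gives $B\triangleright U$ and $C\triangleright S$. Also $U\triangleright B$ (let $\mathsf N$ be everything and the new symbols empty), so $B\equiv U$.

**The upper bounds.** For $n\ge1$ let
$$R_n(\vec u):\Longleftrightarrow\exists x,y\,\bigl(Q_0(x)\wedge\pi(x)=\vec u\wedge f^n(x)=y\wedge Q_1(y)\bigr).$$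
Let $\kappa_n(w_0,w_1)$ be the translation of $L_{ar}$ with domain $\mathsf V$, $\mathrm{Add}:=R_n(w_0,\cdot,\cdot,\cdot)$, $\mathrm{Mul}:=R_n(w_1,\cdot,\cdot,\cdot)$, and identity $u\sim v:\Leftrightarrow\exists z\in\mathsf V\,(R_n(w_0,z,z,z)\wedge R_n(w_0,u,z,v))$. The last formula says "$u+0=v$". Put
$$D_n:=A_1\wedge c=\bar n\wedge\exists w_0,w_1\in\mathsf V\ \text{“}\kappa_n(w_0,w_1)\text{ defines a model of }U\text{”}.$$
$D_n$ extends $C$, hence $A$, and $D_n\triangleright U\triangleright B$. So $D_n$ is an upper bound of $B$ and $C$.

The next lemma says that $D_n$ costs no more than its price: a model of $S+\nu(\bar n)$ standing next to a model of $U$ suffices.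

**Lemma 4.** For $n\ge1$, $N\models S+\nu(\bar n)$ and $K\models U$, some model of $D_n$ is interpretable in $N\boxplus K$.

**Proof.** **Step 1: build the model.** Let $V:=K\times F_K$, ordered lexicographically. This is a DLO: between two elements with the same first coordinate use density of $F_K$; between $(a,q)$ and $(a',q')$ with $a<a'$ lies any $(a,q'')$ with $q''>q$; there are no endpoints because $F_K$ has none. On $V$ let $R\bigl((a,q),(a_1,q_1),(a_2,q_2),(a_3,q_3)\bigr)$ hold iff ($a=0$ and $a_1+a_2=a_3$) or ($a\ne0$ and $a_1a_2=a_3$). Let $\mathsf N:=N$, $\mathsf V:=V$, $c:=\bar n$ and $\mathsf X:=V^4\times\{0,\dots,n\}\times\{0,1\}$. Let $\pi,h$ be the obvious projections, with $h(t,i,e)=\bar i\in N$, and let $f(t,i,e)=(t,i+1,e)$ for $i<n$. Let $Q_0=\{(t,0,0):t\in V^4\}$, and let $Q_1$ contain $(t,n,0)$ if $R(t)$ and $(t,n,1)$ otherwise.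

**Step 2: it is a model of $D_n$.** The elements of $N$ below or equal to $\bar n$ are $\bar0,\dots,\bar n$, so the fibers are as required, and $N\models\nu(c)$ by hypothesis; thus $A_1$ holds with $c=\bar n$. From the $Q_0$-point $(t,0,0)$, $n$ steps of $f$ lead to $(t,n,0)$, which is in $Q_1$ iff $R(t)$. So $R_n=R$. Take $w_0=(0,q)$ and $w_1=(1,q)$ for any $q$. Then $R_n(w_0,z,z,z)$ says that the first coordinate of $z$ is $0$, so $\sim$ is equality of first coordinates, and $\kappa_n(w_0,w_1)$ defines a copy of $K$.

**Step 3: it is interpretable in $N\boxplus K$.** Use tuples $(x;\tau,\vec k,i,e)$ with $x\in N$ and the rest in $K$: $\tau\in\{0,1,2\}$; $\vec k$ a sequence of four triples $(a,b,b')$ with $b,b'\neq0$, each representing $(a,[(b,b')])\in V$; $i\in\{0,\dots,n\}$ and $e\in\{0,1\}$, all these being standard numerals of $K$. If $\tau=0$ the tuple represents $x\in\mathsf N$. If $\tau=1$ it represents the element of $\mathsf V$ given by the first triple. If $\tau=2$ it represents $(t,i,e)\in\mathsf X$ with $t$ given by the four triples. Two triples $(a,b,b')$ and $(d,g,g')$ represent the same element of $V$ iff $a=d$ and $bg'=gb'$; the first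 is below the second iff $a<d$, or $a=d$ and $bg'<gb'$. So "represent the same element" and the relation $<$ are definable, and likewise the three parts, the $\pi_j$, $f$, and $Q_0$. The relations $\mathrm{Add},\mathrm{Mul}$ are read in $N$ off the coordinates $x$. The relation $R(t)$ speaks only about first entries of triples, so $Q_1$ is definable. The set $\mathsf c$ is "$\tau=0$ and $x=\bar n$". Finally, $h$ must connect $i\in K$ with a number in $N$; we define it by distinguishing the finitely many cases $i=0,\dots,n$: the value is the numeral $\bar i$ of $N$. $\square$

Step 3 uses that $n$ is standard: $h$ connects $K$ and $N$ only through a finite table.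

## Nonstandard length: the code disappears

**Definition of $\mathfrak M^\circ(N,c)$.** For $N\models S$ and $c\in N$ with $N\models\nu(c)$, let $\mathfrak M^\circ(N,c)$ be: $\mathsf N=N$, $\mathsf V=F_N$, $\mathsf X=\mathsf V^4\times[0,c]\times\{0,1\}$, $\mathsf c=\{c\}$, the obvious $\pi,h$, $f(t,i,e)=(t,i+1,e)$ for $i<c$, $Q_0=\{(t,0,0):t\in\mathsf V^4\}$, $Q_1=\{(t,c,0):t\in\mathsf V^4\}$.

It is a model of $A_1$, since $F_N$ is a DLO. It is interpretable in $N$, uniformly with parameter $c$, as follows. Use tuples $(\tau,\vec k,i,e)$ with a tag $\tau\in\{0,1,2\}$, four pairs $\vec k$ of nonzero elements, $i\in N$ with $i\le c$ if $\tau=2$, and $e\in\{0,1\}$. If $\tau=0$ the tuple represents the number $i$; if $\tau=1$, the fraction given by the first pair; if $\tau=2$, the point $(t,i,e)$ with $t$ given by the four pairs. Equality and order of fractions are definable as in the example on fractions. Addition and multiplication are read off the coordinates $i$; $\mathsf c$ is "$\tau=0$ and $i=c$". The function $h$ relates a tuple with $\tau=2$ to a tuple with $\tau=0$ and the same $i$; $\pi_j$ relates a tuple with $\tau=2$ to a tuple with $\tau=1$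 whose first pair is equivalent to the $j$-th pair; $f$ relates two tuples with $\tau=2$, equivalent pairs, the same $e$, and second coordinate $i$ raised by $1$; $Q_0$ is "$\tau=2$, $i=0$, $e=0$", and $Q_1$ is "$\tau=2$, $i=c$, $e=0$".

**Lemma 5.** Let $\mathfrak M$ be a countable model of $A_1$ whose $c$ is nonstandard ($c>\bar i$ for all $i\in\mathbb N$). Then $\mathfrak M\cong\mathfrak M^\circ(N,c)$ by an isomorphism that is the identity on $N:=\mathsf N^{\mathfrak M}$.

**Proof.** We build the isomorphism separately on $\mathsf V$ and on each piece of each path.

**Step 1: the order.** $\mathsf V^{\mathfrak M}$ and $F_N$ are countable dense linear orders without endpoints. By Cantor's theorem choose an isomorphism $\alpha:\mathsf V^{\mathfrak M}\to F_N$. It acts on quadruples coordinatewise.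

**Step 2: galaxies.** Call $i,j\in[0,c]$ equivalent if they differ by a standard number, and call the classes galaxies. Since $c$ is nonstandard, the galaxies of $0$ and of $c$ are different.

**Step 3: one galaxy over one $t$.** Write $X^\circ_{t,i}$ for the fibers of $\mathfrak M^\circ(N,c)$. Fix $t\in(\mathsf V^{\mathfrak M})^4$ and a galaxy $\mathcal G$. Choose $i_0\in\mathcal G$ and a bijection $\beta:X_{t,i_0}\to X^\circ_{\alpha t,i_0}$ as follows. If $0\in\mathcal G$, take $i_0=0$ and let $\beta$ send the $Q_0$-element to the $Q_0$-element. If $c\in\mathcal G$, take $i_0=c$ and let $\beta$ send the $Q_1$-element to the $Q_1$-element. Otherwise both choices are arbitrary. By Step 2 the first two demands are never made of the same galaxy. Each $i\in\mathcal G$ is reached from $i_0$ by finitely many steps $+1$, or finitely many steps $-1$, inside $[0,c]$, and along each step $f$ is a bijection of fibers, in both structures. So $\beta$ extends uniquely to bijections $X_{t,i}\to X^\circ_{\alpha t,i}$ ($i\in\mathcal G$) commuting with $f$.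

**Step 4: put the pieces together.** Take the union of all these maps, of $\alpha$, and of $\mathrm{id}_N$. It is a bijection. It preserves, in both directions, $\mathrm{Add},\mathrm{Mul},\mathsf c$ (identity on $N$), $<$ (by $\alpha$), $h$ and the $\pi_j$ (fiber $X_{t,i}$ goes to fiber $X^\circ_{\alpha t,i}$), $Q_0$ and $Q_1$ (by the choice of $\beta$, since each has exactly one point in each relevant fiber), and $f$, because $f$ only connects fibers over the same $t$ and in the same galaxy. $\square$

Consequently, a sentence can no longer say anything about a path structure with nonstandard $c$ beyond what $N$ itself says about $c$: the structure is interpreted in $N$.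

## Definable sets in disjoint sums are finite unions of rectangles

To show that $D_{n+1}$ does not interpret some theory, we will work in $N\boxplus K$, with $N$ and $K$ individually too weak. We must exclude that together they achieve more.

**Lemma 6.** If the variables $\vec x$ range over $M_1$ and $\vec y$ over $M_2$, every formula $\theta(\vec x,\vec y)$ of $M_1\boxplus M_2$ is equivalent to a finite disjunction $\bigvee_l\alpha_l(\vec x)\wedge\beta_l(\vec y)$ with $\alpha_l$ a formula of $M_1$ and $\beta_l$ a formula of $M_2$.

**Proof.** Induction on $\theta$. An atom involving variables of both sorts, or a relation symbol of one part with variables of the other, is false; the predicates for the parts are true or false on each sort; any other atom is a formula of $M_1$ or of $M_2$. Finite unions of rectangles are closed under Boolean operations: the intersection of two rectangles is a rectangle, and $\neg(\alpha\wedge\beta)$ is $\neg\alpha\vee\neg\beta$. A quantifier $\exists v$ over $M_1\boxplus M_2$ is the disjunction of one over $M_1$ and one over $M_2$; it distributes over the disjunction $\bigvee_l$, and $\exists x\,(\alpha\wedge\beta)\leftrightarrow(\exists x\,\alpha)\wedge\beta$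 if $x$ is an $M_1$-variable, similarly for $M_2$. $\square$

For example, if $M_1,M_2$ are infinite, no bijection between them is definable in $M_1\boxplus M_2$, even with parameters. Its graph would be a finite union of nonempty rectangles, and a nonempty rectangle inside the graph of a bijection has one-point sides; so the graph would be finite.

## Sequential structures interpreted in a sum live in one summand

**Lemma 7.** Let $H$ be a model of a sequential theory that is interpretable with parameters in $M_1\boxplus M_2$. Then $H$ is interpretable with parameters in $M_1$ or in $M_2$.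

**Proof.** Let $\in$ be the membership of the direct interpretation of $\mathsf{AS}$ in $H$. For any distinct $x_1,\dots,x_k\in H$ and $Z\subseteq\{1,\dots,k\}$ some $z\in H$ satisfies $x_i\in z\Leftrightarrow i\in Z$. As computed after the definition of sequential, $H$ is infinite.

**Setup: coordinates for $H$.** Name all elements of $M_1,M_2$ by constants; "definable" means with parameters. The domain of the interpretation consists of tuples from $M_1\boxplus M_2$. Split it according to which coordinates lie in $M_1$; each of the finitely many parts is, after reordering, a definable subset of some $M_1^a\times M_2^b$, hence by Lemma 6 a finite union of definable rectangles. We obtain finitely many pieces $A_j\times B_j$ ($1\le j\le J$), with $A_j\subseteq M_1^{a_j}$ and $B_j\subseteq M_2^{b_j}$ definable and nonempty ($a_j,b_j\ge0$; $M^0$ is a point), and maps $\varepsilon_j:A_j\times B_j\to H$ sending a tuple to the element it represents, with $H=\bigcup_j\varepsilon_j(A_j\times B_j)$. Applying Lemma 6 to translated formulas gives: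

For every formula $\theta(z_1,\dots,z_k)$ of $H$ (with parameters) and all $j_1,\dots,j_k$, the truth of
$$\theta\bigl(\varepsilon_{j_1}(p_1,q_1),\dots,\varepsilon_{j_k}(p_k,q_k)\bigr)\ \text{ is equivalent to a finite disjunction }\ \bigvee_l\alpha_l(p_1,\dots,p_k)\wedge\beta_l(q_1,\dots,q_k),\tag{4}$$
with $\alpha_l$ over $M_1$ and $\beta_l$ over $M_2$.

**Step 1: each piece is covered by finitely many lines.** We show that for each $j$ there are finite $P_j\subseteq A_j$ and $Q_j\subseteq B_j$ with $\varepsilon_j(A_j\times B_j)=\varepsilon_j(P_j\times B_j)\cup\varepsilon_j(A_j\times Q_j)$. The idea is that otherwise $H$ contains a large two-dimensional grid, and $H$ has codes for all subsets of the grid, while rectangles can only describe few of them.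

Suppose the claim fails for some $j$, and write $\varepsilon,A,B$ for $\varepsilon_j,A_j,B_j$. Then for all finite $P,Q$ there is a value of $\varepsilon$ outside $\varepsilon(P\times B)\cup\varepsilon(A\times Q)$. So we can choose recursively $(p_i,q_i)\in A\times B$, $i\ge1$, with
$$k_i:=\varepsilon(p_i,q_i)\notin\varepsilon(\{p_{i'}:i'<i\}\times B)\cup\varepsilon(A\times\{q_{i'}:i'<i\}).\tag{5}$$
Take $\alpha_l(p,p'),\beta_l(q,q')$ from (4) for the formula $z_1=z_2$. By Ramsey's theorem, pass to an infinite subsequence on which the truth values of $\alpha_l(p_i,p_{i'})$ and of $\beta_l(q_i,q_{i'})$ depend only on whether $i<i'$, $i=i'$ or $i>i'$. (Color a pair $i<i'$ by these truth values in both orders; treat $i=i'$ by the pigeonhole principle.) Passing to a subsequence keeps (5); renumber. Put $x_{ij}:=\varepsilon(p_i,q_j)$. Then the truth of $x_{ij}=x_{i'j'}$ depends only on the order type of $(i,i')$ and the order type of $(j,j')$.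

We claim that $x_{ij}\neq x_{i'j'}$ whenever $(i,j)\ne(i',j')$. Up to interchanging the two sides there are four cases, and in each, if equality held once, it would hold for all indices of that type.

* $i=i'$, $j<j'$: then $x_{21}=x_{22}=k_2$, but $k_2\notin\varepsilon(A\times\{q_1\})$ by (5).
* $i<i'$, $j=j'$: then $x_{12}=x_{22}=k_2$, but $k_2\notin\varepsilon(\{p_1\}\times B)$ by (5).
* $i<i'$, $j<j'$: then $x_{11}=x_{22}=k_2$, and again $k_2\in\varepsilon(\{p_1\}\times B)$, contradicting (5).
* $i<i'$, $j>j'$: then $x_{22}=x_{31}$, so $k_2=x_{31}\in\varepsilon(A\times\{q_1\})$, contradicting (5).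

So for each $n$ the elements $x_{ij}$ ($1\le i,j\le n$) are $n^2$ distinct elements, and each of the $2^{n^2}$ subsets of $\{1,\dots,n\}^2$ has the form $\{(i,j):x_{ij}\in z\}$ with $z\in H$. Write $z=\varepsilon_{j'}(p',q')$. By (4) for $z_1\in z_2$, with formulas $\alpha_l,\beta_l$ depending on $j'$, this set is determined by $j'$, the map $i\mapsto(\alpha_l(p_i,p'))_l$ and the map $j\mapsto(\beta_l(q_j,q'))_l$. If $r$ bounds the number of indices $l$ for all $j'\le J$, there are at most $J\cdot2^{rn}\cdot2^{rn}$ such sets. For large $n$ this is less than $2^{n^2}$, a contradiction.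

**Step 2: one family of lines suffices.** By Step 1, $H=U_1\cup U_2$ with
$$U_1=\bigcup_j\varepsilon_j(A_j\times Q_j),\qquad U_2=\bigcup_j\varepsilon_j(P_j\times B_j).$$
We map a part of $U_1$ or a part of $U_2$ definably onto all of $H$, using pairs. Let $\mathrm{Pr}(z,x,y)$ say that there are $u,v$ such that $u$ has exactly the element $x$, $v$ exactly the elements $x,y$, and $z$ exactly the elements $u,v$. By $\mathsf{AS}$, for all $x,y$ there is such a $z$. Conversely, $z$ determines $x$, which is the unique common element of the elements of $z$, and then $y$, since the elements of elements of $z$ are exactly $x,y$. (No extensionality is needed.)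

If for every $x\in H$ there are $z\in U_2$ and $y$ with $\mathrm{Pr}(z,x,y)$, then $G(z,k):=\exists y\,\mathrm{Pr}(z,k,y)$ is a partial function mapping part of $U_2$ onto $H$. Otherwise there is $x_0$ such that no $z\in U_2$ satisfies $\mathrm{Pr}(z,x_0,y)$ for any $y$. All codes of pairs $(x_0,y)$ then lie in $U_1$, so $G(z,k):=\mathrm{Pr}(z,x_0,k)$ is a partial function mapping part of $U_1$ onto $H$. By symmetry assume that $G$ maps part of $U_1$ onto $H$.

**Step 3: read off an interpretation in $M_1$.** Let $I$ be the finite set of pairs $\iota=(j,q)$ with $q\in Q_j$. For $\iota=(j,q)$ let $A'_\iota=\{p\in A_j:\exists k\,G(\varepsilon_j(p,q),k)\}$, and for $p\in A'_\iota$ let $g_\iota(p)$ be the $k$ with $G(\varepsilon_j(p,q),k)$. Then $H=\bigcup_\iota g_\iota(A'_\iota)$. Apply (4) to the formulas $\exists k\,G(z,k)$ and $\exists\vec k\,(\bigwedge_iG(z_i,k_i)\wedge R(\vec k))$, with $R$ a relation symbol of $H$ or identity. With the finitely many $q$'s fixed, the $\beta_l$ become truth values. So all $A'_\iota$ and all relations $R(g_{\iota_1}(p_1),\dots,g_{\iota_k}(p_k))$ are definable in $M_1$. Since $H$ is infinite, some $A'_\iota$ is infinite,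 so $|M_1|\ge2$. Hence the disjoint union of the finitely many $A'_\iota$ can be coded by tuples of a fixed length: pad with a fixed element, and use as tag a $0$-$1$-word written with two fixed distinct elements. Its quotient by "$g_\iota(p)=g_{\iota'}(p')$" is a copy of $H$ interpreted in $M_1$. $\square$

## The chain $D_1,D_2,\dots$ descends strictly

Before treating an arbitrary upper bound, try the upper bounds we have. This is the final argument in its simplest case.

First, $D_n\triangleright D_{n+1}$ for $n\ge1$. A model of $D_n$ has $\mathsf N\models S+\nu(\bar n)$, hence $\mathsf N\models S+\nu(\overline{n+1})$, and $\kappa_n$ defines in it some $K\models U$ as a quotient of $\mathsf V$. Since $\mathsf N$ and $\mathsf V$ are disjoint definable parts, it interprets $\mathsf N\boxplus K$, so it interprets $D_{n+1}$ by Lemma 4. Apply Lemma 1(a).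

Second, $D_{n+1}\not\triangleright D_n$. By (2), (3) and Lemma 1(a) there are $K\models U$ that does not interpret $S$ and $N\models S+\nu(\overline{n+1})$ that does not interpret $W+\nu(\bar n)$. By Lemma 4 a model of $D_{n+1}$ is interpretable in $N\boxplus K$. If $D_{n+1}\triangleright D_n$, then, restricting to $\mathsf N$, also $D_{n+1}\triangleright S+\nu(\bar n)$, and $N\boxplus K$ interprets the sequential theory $S+\nu(\bar n)$. By Lemma 7, $N$ or $K$ does. But $N$ does not interpret $W+\nu(\bar n)$, and $K$ does not interpret $S$.

In particular all $D_n$ ($n\ge1$) are consistent, by Lemma 4. Since $A_0$ says that $\mathsf X$ is empty and $A_1$ says that it is not, $B\wedge C$ is inconsistent, and $[B\wedge C]$ lies strictly above every $[D_n]$.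

The argument used that $D_n$ interprets a single sequential theory which interprets both $S$ and $W+\nu(\bar n)$. For an arbitrary upper bound $D$ we must produce such a theory. The point is this. Where $D$ allows $c>n$ for a sufficiently large standard $n$, its models look like $\mathfrak M^\circ(N,c)$, so $N$ alone interprets $D$, hence $U$, hence $\nu(\bar n)$. So $D$ pays the price $\nu(\bar n)$ in any case.

## Every upper bound fails to lie below some $D_{n+1}$

Let $D$ be a finitely axiomatized extension of $A$ with $D\triangleright B$ and $D\triangleright C$. We show that $D_{n+1}\not\triangleright D$ for some $n\in\mathbb N$. Since $D_{n+1}$ is an upper bound of $B,C$, this proves the main claim of the Theorem with $D'=D_{n+1}$.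

**Step 1: describe $D$ on models of $A_0$ by an arithmetical sentence.** Let $\psi$ be the $L_{ar}$-sentence obtained from $D$ by replacing $\mathsf N(\cdot)$ by $\top$ and every other atom, except those with $\mathrm{Add},\mathrm{Mul},=$, by $\bot$. The models of $D\wedge A_0$ are exactly the models of $U\wedge\psi$ expanded by $\mathsf N:=$ everything and empty relations. Hence
$$U\wedge\psi\ \triangleright\ D\ \triangleright\ C\ \triangleright\ S.\tag{6}$$

**Step 2: describe $D$ on models of $A_1$ with large $c$ by an arithmetical formula.** Since $\mathfrak M^\circ(N,c)$ is interpretable in $N$ uniformly with parameter $c$, translating the sentence $D$ gives an $L_{ar}$-formula $d(x)$ such that for $N\models S$ and $c\in N$ with $N\models\nu(c)$: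
$$N\models d(c)\quad\Longleftrightarrow\quad\mathfrak M^\circ(N,c)\models D.$$
We claim that for some $n\in\mathbb N$ the theory $D\wedge A_1\wedge c>\bar n$ proves that $\mathsf N\models d(c)$. Otherwise, by compactness and Löwenheim–Skolem, there is a countable model $\mathfrak M$ of $D\wedge A_1$ with $c$ nonstandard and $\mathsf N^{\mathfrak M}\not\models d(c)$. By Lemma 5, $\mathfrak M\cong\mathfrak M^\circ(\mathsf N^{\mathfrak M},c)$ over $\mathsf N^{\mathfrak M}$. So $\mathfrak M^\circ(\mathsf N^{\mathfrak M},c)\models D$, and $\mathsf N^{\mathfrak M}\models d(c)$, a contradiction. Fix such an $n$.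

**Step 3: a sequential theory that $D$ interprets.** Put $\varphi_n:=\exists x\,(x>\bar n\wedge\nu(x)\wedge d(x))$ and
$$X:=(U\wedge\psi)\ \vee\ \bigl(S\wedge(\nu(\bar n)\vee\varphi_n)\bigr).$$
We have $D\triangleright X$ with domain $\mathsf N$. Indeed, $D$ proves $A_0\vee A_1$. In $D\wedge A_0$ we have $\mathsf N\models U\wedge\psi$ by Step 1. In $D\wedge A_1$ we have $\mathsf N\models S\wedge\nu(c)$; if $c\le\bar n$, then $\nu(\bar n)$ holds, by monotonicity of $\nu$; if $c>\bar n$, then $\varphi_n$ holds with witness $c$, by Step 2. Moreover $X$ is sequential, since it is an $L_{ar}$-sentence implying $W$.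

**Step 4: $X$ pays both prices.** First, $X\triangleright S$. Apply Lemma 1(b) with $\theta=U\wedge\psi$: $U\wedge\psi\triangleright S$ by (6), and $X\wedge\neg(U\wedge\psi)\vdash S$. This used $D\triangleright C$.

Second, $X\triangleright W+\nu(\bar n)$. By Lemma 1(b) applied twice it suffices to treat the three disjuncts. The sentences $U\wedge\psi$ and $S\wedge\nu(\bar n)$ prove $W+\nu(\bar n)$. For $S\wedge\varphi_n$, use the translation belonging to $\mathfrak M^\circ(\cdot,x)$, with parameter $x$ and parameter domain $x>\bar n\wedge\nu(x)\wedge d(x)$. By $\varphi_n$ such an $x$ exists, and by the choice of $d$ the resulting structure is a model of $D$. So $S\wedge\varphi_n\triangleright D\triangleright B\triangleright U\vdash W+\nu(\bar n)$. This used $D\triangleright B$.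

**Step 5: $D_{n+1}\not\triangleright X$.** By (2), (3) and Lemma 1(a) there are $K\models U$ that does not interpret $S$, and $N\models S+\nu(\overline{n+1})$ that does not interpret $W+\nu(\bar n)$. By Lemma 4 a model of $D_{n+1}$ is interpretable in $N\boxplus K$. If $D_{n+1}\triangleright X$, then $N\boxplus K$ interprets a model of the sequential theory $X$, so by Lemma 7 $N$ or $K$ interprets $X$. If $N$ does, then $N$ interprets $W+\nu(\bar n)$, since $X\triangleright W+\nu(\bar n)$; this is a contradiction. If $K$ does, then $K$ interprets $S$, since $X\triangleright S$; this is a contradiction.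

**Step 6: conclusion of the main claim.** If $D_{n+1}\triangleright D$, then $D_{n+1}\triangleright X$, because $D\triangleright X$. This contradicts Step 5. So $D\not\triangleleft D_{n+1}$. $\square$

## No supremum, no minimal upper bound, and $A\equiv\mathsf Q$

**Proof of (a).** If $[B],[C]$ had a supremum $[D]$, then $D\triangleleft D'$ for every upper bound $D'$ of $B,C$, contradicting the main claim. So $\mathbb V_A$ is not a lattice. $\square$

**Proof of (b).** Let $D$ be an upper bound of $B,C$, and let $n$ be such that $D_{n+1}\not\triangleright D$. Then $D\vee D_{n+1}$ is a finitely axiomatized extension of $A$. By Lemma 1(b) with $\theta=D$ it interprets $B$ and $C$, since $D$ and $D_{n+1}$ do. We have $D\vee D_{n+1}\triangleleft D$, since $D$ extends it. It does not interpret $D$: since $D_{n+1}$ extends it, otherwise $D_{n+1}\triangleright D$. So $D\vee D_{n+1}$ is an upper bound strictly below $D$. Iterating gives an infinite strictly descending chain of upper bounds below $D$. $\square$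

**Proof of (c).** First we show $A\equiv W$ for every admissible $W$. We have $A\triangleright W$ with domain $\mathsf N$. For the converse, split on $\varphi(0)$. By uniqueness $W+\varphi(0)\vdash U$, and $U\triangleright A_0$. On the other side, $W+\neg\varphi(0)=S$, and $S\vdash\exists x\,\nu(x)$: take the $v$ with $\varphi(v)$ if it exists (it is unique), and $0$ otherwise. So $S\triangleright A_1$ via $\mathfrak M^\circ(\cdot,x)$ with a parameter $x$ satisfying $\nu(x)$. Since $A_0$ and $A_1$ extend $A$, both $W+\varphi(0)$ and $W+\neg\varphi(0)$ interpret $A$, and $W\triangleright A$ by Lemma 1(b).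

Now take $W=\mathsf{PA}^-$, which is admissible by the result of Jeřábek quoted above. Then $A\equiv\mathsf{PA}^-$. Moreover $\mathsf{PA}^-\equiv\mathsf Q$: $\mathsf{PA}^-$ proves $\mathsf Q$, and $\mathsf Q$ interprets $\mathsf I\Delta_0$ (Nelson, Wilkie; see Hájek–Pudlák, *Metamathematics of First-Order Arithmetic*, Ch. V), which proves $\mathsf{PA}^-$. Hence $A\equiv\mathsf Q$. $\blacksquare$
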